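# Graphs coded in Boolean algebras: the binary Malitz quantifier and undecidability in ZFC

## Edges through a point, and the attempt to make them disjoint

Let $\Omega=[\omega_1]^2$ be the set of two-element subsets of $\omega_1$, and for $\xi<\omega_1$ let $A_\xi=\{e\in\Omega:\xi\in e\}$. Each $A_\xi$ is uncountable, and for $\xi\ne\eta$ the sets $A_\xi$ and $A_\eta$ share exactly one point, namely $\{\xi,\eta\}$. Write $=^*$ and $\subseteq^*$ for equality and inclusion up to finitely many points. Can we replace $A_\xi$ by some $d_\xi=^*A_\xi$ so that the sets $d_\xi$ are pairwise disjoint?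

For countably many indices $\xi_0,\xi_1,\dots$ we can: let $d_{\xi_n}=A_{\xi_n}\setminus\{\{\xi_m,\xi_n\}:m<n\}$.

For uncountably many indices we cannot. Let $Y\subseteq\omega_1$ be uncountable, let $d_\xi=^*A_\xi$ for $\xi\in Y$, and put $F_\xi=d_\xi\triangle A_\xi$, a finite set. Choose distinct $\xi_0,\xi_1,\ldots\in Y$. Only countably many $\eta$ satisfy $\{\xi_n,\eta\}\in F_{\xi_n}$ for some $n$. Choose $\eta\in Y$ which is not one of these and not one of the $\xi_n$. The finite set $F_\eta$ contains $\{\xi_n,\eta\}$ for only finitely many $n$, so there is $n$ with $\{\xi_n,\eta\}\notin F_\eta$. The point $\{\xi_n,\eta\}$ lies in $A_{\xi_n}\cap A_\eta$ and outside $F_{\xi_n}\cup F_\eta$. Hence it lies in $d_{\xi_n}\cap d_\eta$.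

Compare this with $\Omega'=\omega_1\times\omega_1$ and $A'_\xi=\{\xi\}\times\omega_1$, which are disjoint from the start. Let $B$ be the algebra of subsets of $\Omega$ generated by the finite sets and all $A_\xi$, and let $B'$ be the corresponding algebra on $\Omega'$. A logic that can speak about pairs from an uncountable set tells $B$ and $B'$ apart. Let $Quv\,\varphi(u,v)$ mean: there is a set $X$ of size $\aleph_1$ such that $\varphi(a,b)$ holds for all distinct $a,b\in X$. Define

* $a\in I:\iff\neg Quv\,(u\le a\wedge v\le a)$, that is, fewer than $\aleph_1$ elements lie below $a$;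
* $d\in D:\iff d\notin I\wedge\forall b\le d\,(b\in I\vee d-b\in I)$.

We compute these in $B$; the computation in $B'$ is the same. Modulo finite sets, the product of two distinct generators $A_\xi,A_\eta$ is $0$. So every $S\in B$ is $=^*\bigcup_{\xi\in H}A_\xi$, or $=^*$ the complement of such a set, with $H$ finite. If $S$ is infinite, then $A_\xi\subseteq^*S$ for some $\xi$: take $\xi\in H$ in the first case and any $\xi\notin H$ in the second. So an infinite $S$ has $\aleph_1$ points, and $I$ is the set of finite elements. If $d=^*A_\xi$ and $b\le d$ is in $B$, then $b\cap A_\xi$ is finite or $=^*A_\xi$, so $b$ or $d-b$ is finite, and $d\in D$. Conversely, if $d\in D$, then $d$ is infinite and $A_\xi\subseteq^*d$ for some $\xi$. Since $d\cap A_\xi\notin I$, the rest $d-A_\xi$ is finite, so $d=^*A_\xi$. Now consider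
$$Quv\,(u\in D\wedge v\in D\wedge u\wedge v=0).\tag{1}$$
In $B'$ the sets $A'_\xi$ witness (1). In $B$ a witness would be a set of $\aleph_1$ pairwise disjoint elements $u=^*A_{\xi_u}$. The $\xi_u$ would be distinct, because $\xi_u=\xi_v$ makes $u\cap v$ infinite. We just showed that this cannot happen.

So a quantifier over pairs can read one bit from an almost disjoint family: can uncountably many of its members be made disjoint? How much information can be stored in such bits, inside Boolean algebras? If arbitrary graphs can be stored, the theory of Boolean algebras with this quantifier is undecidable.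

## Malitz quantifiers and the two theorems

**Definition (Malitz quantifier).** For $m\ge1$ and an ordinal $\alpha$, the quantifier $Q^m_\alpha$ binds $m$ variables. The formula $Q^m_\alpha x_1\dots x_m\,\varphi$ holds in a structure $A$ iff there is $X\subseteq A$ with $|X|=\aleph_\alpha$ such that $A\models\varphi(a_1,\dots,a_m)$ for all pairwise distinct $a_1,\dots,a_m\in X$.

For $m=1$ this says "there are at least $\aleph_\alpha$ many". As an example for $m=2$, $\alpha=1$, take $Qxy\,(x\wedge y=0)$. It is true in the algebra of finite and cofinite subsets of $\omega_1$, by the singletons. It is false in $\mathcal P(\omega)$, where a family of pairwise disjoint sets is countable.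

Let $L$ be the first-order language of Boolean algebras (BAs). $\mathrm{Th}_{Q^m_\alpha}(\mathrm{BA})$ is the set of $L(Q^m_\alpha)$-sentences true in every BA, and $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is the case $m=2$, $\alpha=1$. Two facts frame the question. By Weese, for every $\alpha$ the theory of BAs with the unary quantifier $Q^1_\alpha$ is decidable. By Rubin, under CH, $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is undecidable. Is it consistent with ZFC that $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is decidable? The answer is no.

**Theorem A (ZFC).** $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is undecidable.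

So CH is not needed, and no model of ZFC makes this theory decidable. The proof gives more. Write $\kappa=\aleph_\alpha$ and $Q=Q^2_\alpha$. A *graph* is a nonempty set with a symmetric irreflexive relation $R$. $\mathrm{Val}_{gr}(Q)$ is the set of $L(Q)$-sentences in the language $\{R\}$ true in all graphs. For a relational language $\tau$ (all arities at least $1$), $\mathrm{Val}_\tau(Q)$ is the set of $L(Q)$-sentences of $\tau$ true in all nonempty $\tau$-structures. For regular uncountable $\kappa$ consider the following statement.

**Property $(P_\kappa)$.** There is $c:[\kappa]^2\to\kappa$ such that for every $A\subseteq\kappa\times\kappa$ with $|A|=\kappa$ on which both coordinate projections are injective, and for every $\gamma<\kappa$, there are distinct $a,b\in A$ with $c\{a(1),b(1)\}=c\{a(2),b(2)\}=\gamma$.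

**Theorem B (ZFC).** Let $\kappa=\aleph_\alpha$ be regular uncountable with $(P_\kappa)$; by Lemma 5 below this includes $\kappa=\aleph_1$.

1. For every finite relational language $\tau$ there is a computable many-one reduction of $\mathrm{Val}_\tau(Q^2_\alpha)$ to $\mathrm{Th}_{Q^2_\alpha}(\mathrm{BA})$. Hence $\mathrm{Th}_{Q^2_\alpha}(\mathrm{BA})$ is many-one equivalent to the validity problem of the whole logic $L(Q^2_\alpha)$ for finite relational languages. In particular it is $\Sigma^0_1$-hard. The same reduction works for the theory of any class of BAs containing all superatomic BAs of cardinality $\kappa$.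
2. For every $m\ge2$, the theory of BAs in $L(Q^m_\alpha)$ is undecidable. (By Weese, $m=1$ is decidable, so $m\ge2$ is sharp.)
3. This applies to $\alpha=1$ and to every $\alpha=\beta+1$ with $\aleph_\beta$ regular.

## Free sets and independent sets

In the first example we had to escape from finite error sets. The general tool is a free-set lemma. It uses Fodor's theorem: a function $g$ on a stationary subset of a regular uncountable $\kappa$ with $g(\nu)<\nu$ for all $\nu$ is constant on a stationary set.

**Lemma 1.** Let $\kappa$ be regular uncountable and $f:\kappa\to[\kappa]^{<\omega}$. There is $F\subseteq\kappa$ with $|F|=\kappa$ and $\mu\notin f(\nu)$ for all distinct $\mu,\nu\in F$.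

*Proof.* For a limit ordinal $\nu>0$ the finite set $f(\nu)\cap\nu$ has supremum below $\nu$. By Fodor there are a stationary set $S$ and $\rho<\kappa$ with $f(\nu)\cap\nu\subseteq\rho+1$ for all $\nu\in S$. Let $C$ be the set of $\nu$ such that $f(\mu)\subseteq\nu$ for all $\mu<\nu$; it is a club because $\kappa$ is regular and each $f(\mu)$ is bounded. Put $F=(S\cap C)\setminus(\rho+1)$, which is stationary and so has size $\kappa$. Let $\mu<\nu$ be in $F$. Then $\nu\notin f(\mu)$, because $f(\mu)\subseteq\nu$. Also $\mu\notin f(\nu)$, because $f(\nu)\cap\nu\subseteq\rho+1$ and $\mu>\rho$. $\square$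

**Example.** Let $G\subseteq[\omega_1]^2$, and let $A_\xi=\{(0,e):\xi\in e\in G\}\cup\{(1,\xi,\zeta):\zeta<\omega_1\}$. The second part keeps $A_\xi$ uncountable. For $\xi\ne\eta$, $A_\xi\cap A_\eta$ is the single point $(0,\{\xi,\eta\})$ if $\{\xi,\eta\}\in G$, and empty otherwise. Form $B$ as before; $I$ and $D$ are computed in the same way. Then (1) holds iff $G$ has an uncountable independent set, that is, an uncountable $Y\subseteq\omega_1$ with $[Y]^2\cap G=\emptyset$. If $Y$ is such a set, the $A_\xi$, $\xi\in Y$, are disjoint. Conversely, let $X$ witness (1), with $u=^*A_{\xi_u}$ for $u\in X$. The $\xi_u$ are distinct, and $F_u=u\triangle A_{\xi_u}$ is finite. Apply Lemma 1 to $f(u)=\{v\ne u:(0,\{\xi_u,\xi_v\})\in F_u\}$, after passing to a subset of $X$ of size $\aleph_1$ indexed by $\omega_1$. On the resulting uncountable $X''$, an edge $\{\xi_u,\xi_v\}\in G$ would put the point $(0,\{\xi_u,\xi_v\})$ into $u\wedge v=0$. So $\{\xi_u:u\in X''\}$ is independent.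

## One bit for each pair of vertices, and the trouble with matchings

Let $\Gamma=(V,R)$ be a graph with $1\le|V|\le\kappa$. We want one BA from which every bit $R(i,j)$ can be read by a single formula. Give each vertex $i$ its own region $\Omega_i$ and its own family $A^i_\xi$ $(\xi<\kappa)$, governed by a graph $G_i\subseteq[\kappa]^2$ as in the example. For $i\ne j$ ask:

> Are there $\kappa$ many sets $u$, each made of a part $=^*A^i_\xi$ and a part $=^*A^j_\eta$, such that any two of them are disjoint in $\Omega_i$ or disjoint in $\Omega_j$?

If $G_i\cap G_j=\emptyset$, the answer is yes: take $u_\xi=A^i_\xi\cup A^j_\xi$. So we want $G_i\cap G_j=\emptyset$ when $R(i,j)$, and the answer "no" when $\neg R(i,j)$. All the $G_i$ together are one colouring, $c(e)=\{i:e\in G_i\}$. We let its values be single vertices or non-edges: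
$$K=\{\{i\}:i\in V\}\cup\{\{i,j\}:i\ne j,\ \neg R(i,j)\}.\tag{2}$$

**Example (two vertices).** If $V=\{i,j\}$ with $R(i,j)$, then $K=\{\{i\},\{j\}\}$. Each $e\in[\kappa]^2$ lies in exactly one of $G_i,G_j$, so $u_\xi$ and $u_\eta$ meet in exactly one point, on one side. The answer is yes. If $\neg R(i,j)$, then $\{i,j\}\in K$, and $u_\xi,u_\eta$ meet on both sides iff $c\{\xi,\eta\}=\{i,j\}$.

The example suggests a first choice of $c$: *let $c$ take every value in $K$ on $[Y]^2$, for every $Y\subseteq\kappa$ of size $\kappa$.* By Lemma 1 this defeats every attempt to pair $A^i_\xi$ with $A^j_\xi$, the same $\xi$ on both sides. But nothing in the question forces the same index on both sides. A witness may use any matching $\xi\mapsto\eta$, and then the choice is not good enough, as the following shows.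

**The failure, concretely.** Let $\kappa=\omega_1$ and $V=\omega$, let $i\ne j$ with $\neg R(i,j)$, and let $c_0:[\omega_1]^2\to K$ take every value on every uncountable set. (Such a $c_0$ exists: apply $(P_{\omega_1})$, which is Lemma 5, to sets $\{(\xi,\xi):\xi\in Y\}$, and compose with a surjection $\omega_1\to K$.) Here $K$ is countably infinite. There is a permutation $\pi$ of $K$ such that $i\in k$ implies $j\notin\pi(k)$: map $\{k:i\in k\}$ injectively into $\{\{l\}:l\ne j\}$, leaving infinitely many elements of $K$ unused, and extend by a bijection from the infinite set $\{k:i\notin k\}$ onto the unused elements. Identify $\omega_1$ with $\omega_1\times\{0,1\}$ and let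
$$c\{(\xi,0),(\eta,0)\}=c_0\{\xi,\eta\},\qquad c\{(\xi,1),(\eta,1)\}=\pi(c_0\{\xi,\eta\}),$$
with $c=\{0\}$ on all pairs $\{(\xi,0),(\eta,1)\}$. An uncountable set has an uncountable part in one of the two copies, so $c$ takes every value on it. But let $u_\xi=A^i_{(\xi,0)}\cup A^j_{(\xi,1)}$. If $u_\xi$ and $u_\eta$ meet in $\Omega_i$, then $i\in c_0\{\xi,\eta\}$, so $j\notin\pi(c_0\{\xi,\eta\})$ and they are disjoint in $\Omega_j$. The answer to our question is yes, although $i$ and $j$ are not adjacent.

What we need is a colouring that defeats all matchings at once: whenever $\kappa$ many indices are matched injectively with $\kappa$ many indices, two matched pairs must receive the same prescribed colour on both sides. This is $(P_\kappa)$. The next three sections assume $(P_\kappa)$ and show that it suffices. Then we prove $(P_{\omega_1})$ in ZFC.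

## The algebra $B_\Gamma$

Let $\kappa=\aleph_\alpha$ be regular uncountable with $(P_\kappa)$, let $\Gamma=(V,R)$ be a graph with $1\le|V|\le\kappa$, and let $K$ be as in (2). Since $1\le|K|\le\kappa$, composing the colouring of $(P_\kappa)$ with a surjection $\kappa\to K$ gives $c:[\kappa]^2\to K$ with the property in $(P_\kappa)$ for every colour $k\in K$. For $i\in V$ and $\xi<\kappa$ let
$$G_i=\{e\in[\kappa]^2:i\in c(e)\},\qquad \Omega_i=\{i\}\times\big((\{0\}\times G_i)\cup(\{1\}\times\kappa\times\kappa)\big),\qquad\Omega=\bigcup_{i\in V}\Omega_i,$$
$$A^i_\xi=\{(i,0,e):\xi\in e\in G_i\}\cup\{(i,1,\xi,\zeta):\zeta<\kappa\}.$$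
Then $|A^i_\xi|=\kappa$, and for $\xi\ne\eta$,
$$A^i_\xi\cap A^i_\eta=\{(i,0,\{\xi,\eta\})\}\ \text{ if }\{\xi,\eta\}\in G_i,\qquad A^i_\xi\cap A^i_\eta=\emptyset\ \text{ otherwise.}\tag{3}$$
Sets with different upper indices are disjoint. Let $\mathcal A=\{A^i_\xi:i\in V,\xi<\kappa\}$, and let $B=B_\Gamma$ be the subalgebra of $\mathcal P(\Omega)$ generated by the finite sets, all $A^i_\xi$ and all $\Omega_i$. For $H\subseteq V$ let $\Omega_H=\bigcup_{i\in H}\Omega_i$. Let $FC(V)$ be the algebra of finite and cofinite subsets of $V$; if $V$ is finite, this is $\mathcal P(V)$.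

**Lemma 2.**
(a) Every $S\in B$ has a unique representation $S=^*\Omega_{h(S)}\,\triangle\,\bigcup\mathcal D(S)$ with $h(S)\in FC(V)$ and $\mathcal D(S)\subseteq\mathcal A$ finite. Every $S\subseteq\Omega$ of this form is in $B$.
(b) $h$ is a homomorphism of $B$ onto $FC(V)$.
(c) Let $S\in B$ and $A=A^i_\xi$. Then $S\cap A=^*\emptyset$ or $S\cap A=^*A$. If $i\in h(S)$, then $A\subseteq^*S$ iff $A\notin\mathcal D(S)$. If $i\notin h(S)$, then $A\subseteq^*S$ iff $A\in\mathcal D(S)$.
(d) Every infinite $S\in B$ satisfies $A\subseteq^*S$ for some $A\in\mathcal A$.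

*Proof.* **Step 1: existence of the representation.** Modulo finite sets, a product of two of the generators $\Omega_i,A^i_\xi$ is a generator or $0$: we have $\Omega_i\Omega_j=0$ and $\Omega_jA^i_\xi=0$ for $i\ne j$, $\Omega_iA^i_\xi=A^i_\xi$, and distinct members of $\mathcal A$ have product $0$ by (3). So the span $\mathcal R$ of the generators over the two-element field, with addition $\triangle$, is closed under products. Then $\mathcal R\cup(1+\mathcal R)$ is closed under sums, products and complements, and so equals $B/\mathrm{Fin}$. A sum of finitely many distinct $\Omega_i$ is some $\Omega_H$ with $H$ finite, and a sum of finitely many distinct members of $\mathcal A$ is $=^*$ their union. Adding $1$ replaces $H$ by $V\setminus H$. This gives the representation. Conversely, every set of that form is in $B$, because $B$ contains the finite sets.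

**Step 2: uniqueness.** Two representations of one set have a finite symmetric difference. By almost disjointness this difference is $=^*\Omega_{H\triangle H'}\triangle\bigcup(\mathcal D\triangle\mathcal D')$. So it is enough that $\Omega_H\triangle\bigcup\mathcal D$ is infinite unless $H=\mathcal D=\emptyset$. If $i\in H$, choose $\xi$ with $A^i_\xi\notin\mathcal D$; then $A^i_\xi\cap\bigcup\mathcal D$ is finite, so $A^i_\xi\subseteq^*\Omega_H\triangle\bigcup\mathcal D$. If $H=\emptyset\ne\mathcal D$, the set is $\bigcup\mathcal D$, which is infinite.

**Step 3: $h$ is a homomorphism.** Step 2 shows $h(S\triangle S')=h(S)\triangle h(S')$. Expanding the product of two representations, we get $\Omega_{h(S)\cap h(S')}$ plus three terms $\Omega_{h(S)}\cap\bigcup\mathcal D(S')$, $\Omega_{h(S')}\cap\bigcup\mathcal D(S)$ and $\bigcup\mathcal D(S)\cap\bigcup\mathcal D(S')$. Each of these is $=^*$ a union of finitely many members of $\mathcal A$. So $h(S\cap S')=h(S)\cap h(S')$. Finally $h(\Omega)=V$, and $h$ is onto because $h(\Omega_H)=H$ for $H\in FC(V)$.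

**Step 4: (c) and (d).** For $A=A^i_\xi$, the set $\Omega_{h(S)}\cap A$ is $A$ if $i\in h(S)$ and $\emptyset$ if not, and $\bigcup\mathcal D(S)\cap A$ is $A$ if $A\in\mathcal D(S)$ and finite if not. Taking the symmetric difference in the four cases proves (c). If $S$ is infinite, then $h(S)\ne\emptyset$ or $\mathcal D(S)\neq\emptyset$. If $i\in h(S)$, take any $A^i_\xi\notin\mathcal D(S)$. If $h(S)=\emptyset$, take any $A\in\mathcal D(S)$. $\square$

## Definable ideals and the vertices of $\Gamma$

We now write formulas that recover the finite sets, the sets $=^*A$, the ideal $\ker h$, and the vertices. They make sense in any BA: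

* $a\in I:\iff\neg Quv(u\le a\wedge v\le a)$;
* $d\in D:\iff d\notin I\wedge\forall b\le d\,(b\in I\vee d-b\in I)$;
* $a\in J:\iff\neg Quv(u\le a\wedge v\le a\wedge u\triangle v\notin I)$;
* $\delta(x):\iff x\notin J\wedge\forall b\le x\,(b\in J\vee x-b\in J)$;
* $x\sim y:\iff x\triangle y\in J$.

**Lemma 3.** In $B_\Gamma$:
(F1) $I$ is the set of finite elements.
(F2) $D=\{d\subseteq\Omega:d=^*A\text{ for some }A\in\mathcal A\}$, and $A=:A(d)$ is unique.
(F3) $J=\{a\in B:h(a)=\emptyset\}$.
(F4) $\delta(x)$ iff $|h(x)|=1$; and $x\sim y$ iff $h(x)=h(y)$.

*Proof.* (F1) Below a finite $a$ there are finitely many elements. An infinite $a\in B$ almost contains some $A\in\mathcal A$ by Lemma 2(d). So it has $\kappa$ many points, and their singletons are $\kappa$ many elements of $B$ below $a$.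

(F2) Let $d=^*A$; then $d\in B$ and $d\notin I$. If $b\le d$ is in $B$, then $b=^*b\cap A$, which is $=^*\emptyset$ or $=^*A$. So $b$ or $d-b$ is finite, and $d\in D$. Conversely let $d\in D$. Then $d$ is infinite, so $A\subseteq^*d$ for some $A\in\mathcal A$. Since $d\cap A\notin I$, the element $d-A$ is finite, so $d=^*A$. Uniqueness holds because distinct members of $\mathcal A$ are almost disjoint.

(F3) Let $h(a)=\emptyset$, so $a=^*\bigcup\mathcal D(a)$. If $b\le a$ is in $B$, then $h(b)=\emptyset$, and every $A\in\mathcal D(b)$ satisfies $A\subseteq^*b\subseteq a$, so $A\in\mathcal D(a)$ by Lemma 2(c). Hence at most $2^{|\mathcal D(a)|}$ elements below $a$ are pairwise inequivalent modulo $I$, and $a\in J$. Now let $i\in h(a)$. For all but finitely many $\xi$ we have $A^i_\xi\cap a=^*A^i_\xi$. These are $\kappa$ many elements below $a$ with pairwise infinite symmetric differences, so $a\notin J$.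

(F4) By (F3), $J=\ker h$, which gives the statement on $\sim$. Let $h(x)=\{i\}$ and $b\le x$. Then $h(b)$ and $h(x-b)$ are disjoint subsets of $\{i\}$, so one of them is empty, and $\delta(x)$ holds. If $h(x)=\emptyset$, then $x\in J$. If $h(x)$ has at least two elements, choose $i\in h(x)$ and $b=x\cap\Omega_i$. Then $h(b)=\{i\}$ and $h(x-b)=h(x)\setminus\{i\}$ are both nonempty, so $\delta(x)$ fails. $\square$

So $\delta$ modulo $\sim$ is a copy of $V$. It remains to define the edges.

## Edges are the pairs that admit a matching

The formula for the edge relation is the question about matchings, asked inside the disjoint elements $x'=x-y$ and $y'=y-x$: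
$$\varepsilon(x,y):\iff\delta(x)\wedge\delta(y)\wedge x\not\sim y\wedge Quv\,\theta,$$
where $\theta$ says: $u,v\le x'\vee y'$; the four elements $u\wedge x'$, $u\wedge y'$, $v\wedge x'$, $v\wedge y'$ are in $D$; and
$$u\wedge v\wedge x'=0\quad\text{or}\quad u\wedge v\wedge y'=0.\tag{4}$$

**Lemma 4.** If $h(x)=\{i\}$, $h(y)=\{j\}$ and $i\ne j$, then $B_\Gamma\models\varepsilon(x,y)$ iff $R(i,j)$.

*Proof.* By (F4), $\varepsilon(x,y)$ is here equivalent to $Quv\,\theta$. We have $h(x')=\{i\}$, $h(y')=\{j\}$ and $x'\cap y'=\emptyset$.

**Step 1: an edge gives a witness.** Let $R(i,j)$. By Lemma 2(c), for all but finitely many $\xi$ we have $A^i_\xi\subseteq^*x'$ and $A^j_\xi\subseteq^*y'$. For these $\xi$ let $u_\xi=(A^i_\xi\cap x')\cup(A^j_\xi\cap y')$. Then $u_\xi\wedge x'=A^i_\xi\cap x'=^*A^i_\xi$ and $u_\xi\wedge y'=^*A^j_\xi$, so both are in $D$, and the $u_\xi$ are $\kappa$ many distinct elements. Let $\xi\ne\eta$. If $u_\xi\wedge u_\eta\wedge x'\ne0$, then $A^i_\xi\cap A^i_\eta\ne\emptyset$, so $i\in c\{\xi,\eta\}$. If $u_\xi\wedge u_\eta\wedge y'\ne0$, then likewise $j\in c\{\xi,\eta\}$. If both happened,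 then $c\{\xi,\eta\}=\{i,j\}\in K$, which contradicts $R(i,j)$. So (4) holds for all pairs.

**Step 2: setting up the converse.** Suppose $\neg R(i,j)$, and let $X$, $|X|=\kappa$, witness $Quv\,\theta$. We look for $u\ne v$ in $X$ that violate (4). For $u\in X$ put $p(u)=A(u\wedge x')$ and $q(u)=A(u\wedge y')$. Since $p(u)\subseteq^*x'$ and $h(x')=\{i\}$, Lemma 2(c) shows that $p(u)$ has the form $A^i_\xi$ unless it lies in the finite set $\mathcal D(x')$. Similarly $q(u)$ has the form $A^j_\eta$ unless it lies in $\mathcal D(y')$. If $p(u)=p(v)$, then $u\wedge v\wedge x'=^*p(u)$ is infinite; similarly for $q$ and $y'$. We distinguish cases by the fibres of $p$ and $q$.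

**Step 3: $p$ is constant on some $X'\subseteq X$ with $|X'|=\kappa$.** For distinct $u,v\in X'$ we have $u\wedge v\wedge x'\ne0$, so $u\wedge v\wedge y'=0$ by (4), and hence $q(u)\ne q(v)$. So $q$ is injective on $X'$. Discarding finitely many $u$, write $q(u)=A^j_{\eta_u}$ with $u\mapsto\eta_u$ injective. The set $F'_u=(u\wedge y')\triangle A^j_{\eta_u}$ is finite, so
$$f(u)=\{v\in X'\setminus\{u\}:(j,0,\{\eta_u,\eta_v\})\in F'_u\}$$
is finite. By Lemma 1 there is $X''\subseteq X'$ of size $\kappa$ with $v\notin f(u)$ for distinct $u,v\in X''$. Apply $(P_\kappa)$ to $\{(\eta_u,\eta_u):u\in X''\}$ and the colour $\{j\}$: there are $u\ne v$ in $X''$ with $c\{\eta_u,\eta_v\}=\{j\}$. By (3) the point $(j,0,\{\eta_u,\eta_v\})$ lies in $A^j_{\eta_u}\cap A^j_{\eta_v}$, and it is in neither $F'_u$ nor $F'_v$. So it lies in $u\wedge v\wedge y'=0$, a contradiction.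

**Step 4: $q$ is constant on a subset of $X$ of size $\kappa$.** Exchange the roles of the two sides. Now $u\wedge v\wedge y'\neq 0$ for distinct $u,v$ in this subset, so $p$ is injective on it; the argument of Step 3 with $x'$, $i$, $p$ and the colour $\{i\}$ gives a contradiction.

**Step 5: all fibres of $p$ and of $q$ have size $<\kappa$.** This is where matchings appear. The $u$ with $p(u)\in\mathcal D(x')$ or $q(u)\in\mathcal D(y')$ form finitely many fibres. Discarding these, fewer than $\kappa$ elements, we have $p(u)=A^i_{\xi_u}$ and $q(u)=A^j_{\eta_u}$ throughout. Choose elements one by one, in $\kappa$ steps, each with $\xi_u$ and $\eta_u$ different from all earlier ones. At each step the forbidden elements form a union of fewer than $\kappa$ fibres of size $<\kappa$. This union has size $<\kappa$ because $\kappa$ is regular. We get $X'\subseteq X$ of size $\kappa$ on which $u\mapsto\xi_u$ and $u\mapsto\eta_u$ are both injective. Let $F_u=(u\wedge x')\triangle A^i_{\xi_u}$ and $F'_u=(u\wedge y')\triangle A^j_{\eta_u}$, both finite. Then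
$$f(u)=\{v\in X'\setminus\{u\}:(i,0,\{\xi_u,\xi_v\})\in F_u\ \text{or}\ (j,0,\{\eta_u,\eta_v\})\in F'_u\}$$
is finite, since each point of $F_u$ or $F'_u$ accounts for at most one $v$. Take $X''\subseteq X'$ of size $\kappa$ free for $f$ by Lemma 1. Since $\neg R(i,j)$, the colour $\{i,j\}$ is in $K$. Apply $(P_\kappa)$ to $\{(\xi_u,\eta_u):u\in X''\}$: there are $u\ne v$ in $X''$ with
$$c\{\xi_u,\xi_v\}=c\{\eta_u,\eta_v\}=\{i,j\}.$$
So $\{\xi_u,\xi_v\}\in G_i$ and $\{\eta_u,\eta_v\}\in G_j$. As in Step 3, freeness gives $(i,0,\{\xi_u,\xi_v\})\in u\wedge v\wedge x'$ and $(j,0,\{\eta_u,\eta_v\})\in u\wedge v\wedge y'$. This contradicts (4). $\square$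

## Trees, walks and a colouring of $[\omega_1]^2$

**Lemma 5 (ZFC).** $(P_{\omega_1})$ holds.

The plan is to attach to a pair $\alpha<\beta$ a countable ordinal $[\alpha\beta]$ so that, for every $A$ as in $(P_{\omega_1})$, a whole club of ordinals $\delta$ is hit by both coordinates at once. A partition of $\omega_1$ into stationary sets then turns $[\cdot\,\cdot]$ into $c$. The function is a variant of Todorcevic's square-bracket operation. We need two ingredients.

**Coherent injections.** There are injections $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ such that for $\alpha<\beta$ the set $\{\xi<\alpha:e_\alpha(\xi)\ne e_\beta(\xi)\}$ is finite. This is the standard construction of an Aronszajn tree (Kunen, *Set Theory* (1980), Thm II.5.9). Here is the recursion; it also keeps $\omega\setminus\mathrm{ran}(e_\alpha)$ infinite. At a successor, let $e_{\alpha+1}$ extend $e_\alpha$ by one new value at $\alpha$. At a limit $\alpha$ choose $\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$. We build injections $t_0\subseteq t_1\subseteq\cdots$ with $t_n:\alpha_n\to\omega$ and $t_n=^*e_{\alpha_n}$, starting with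 $t_0=e_{\alpha_0}$. Given $t_n$, follow $t_n$ on $\alpha_n$ and $e_{\alpha_{n+1}}$ on $[\alpha_n,\alpha_{n+1})$. As $t_n$ and $e_{\alpha_{n+1}}$ differ at finitely many points of $\alpha_n$, and $e_{\alpha_{n+1}}$ is injective, only finitely many values on $[\alpha_n,\alpha_{n+1})$ collide with values of $t_n$. Replace these by distinct values outside $\mathrm{ran}(t_n)\cup\mathrm{ran}(e_{\alpha_{n+1}})$. This is possible because $\mathrm{ran}(t_n)$ has only finitely many elements outside $\mathrm{ran}(e_{\alpha_{n+1}})$. The result is $t_{n+1}$. Let $t=\bigcup_nt_n$, let $e_\alpha(\alpha_n)=t(\alpha_{2n})$, and let $e_\alpha=t$ at all other points. Then $e_\alpha$ is injective, omits the infinitely many values $t(\alpha_{2n+1})$, and on each $\alpha_n$ differs from $t_n=^*e_{\alpha_n}$ at finitely many points. So it is coherent with all earlier functions.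

Let $T_\nu=\{e_\alpha{\restriction}\nu:\alpha\ge\nu\}$. Each member differs from $e_\nu$ at finitely many places, so $T_\nu$ is countable. There is no $t:\omega_1\to\omega$ with $t{\restriction}\nu\in T_\nu$ for all $\nu<\omega_1$, because $t$ would be injective. For $\alpha\ne\beta$ let $\Delta(\alpha,\beta)$ be the least $\xi<\min(\alpha,\beta)$ with $e_\alpha(\xi)\ne e_\beta(\xi)$, if it exists.

**Walks.** Let $C_0=\emptyset$, $C_{\alpha+1}=\{\alpha\}$, and for limit $\alpha$ let $C_\alpha\subseteq\alpha$ be cofinal of order type $\omega$. For $\gamma\le\beta$ the *walk* from $\beta$ to $\gamma$ is $\beta_0=\beta$, $\beta_{j+1}=\min(C_{\beta_j}\setminus\gamma)$ while $\beta_j>\gamma$. The minimum exists, since $C_{\beta_j}$ has elements $\ge\gamma$. The walk decreases, stays $\ge\gamma$, and so ends at $\gamma$ after finitely many steps. For example, if $C_\omega=\omega$ and $C_{\omega\cdot2}=\{\omega+n:n<\omega\}$, the walk from $\omega\cdot2+1$ to $5$ is $\omega\cdot2+1,\ \omega\cdot2,\ \omega,\ 5$.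

Why do we need two ingredients? Fix a limit ordinal $\delta$ and $\beta\ge\delta$. We shall see that the walk from $\beta$ to any $\gamma<\delta$ close enough to $\delta$ passes through $\delta$. It is tempting to use the walk from $\beta$ to $\alpha$ itself. But all its terms are $\ge\alpha$ and it ends at $\alpha$, so $\delta$ is not marked among them by its position relative to $\alpha$. If we walk instead to a target $\gamma$ so far below $\alpha$ that the step after $\delta$ falls below $\alpha$, then $\delta$ is the least term $\ge\alpha$. The target must be computed from $\alpha$ and $\beta$. We take $\gamma=\Delta(\alpha,\beta)$.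

**Definition.** For $\alpha<\beta$ with $\Delta(\alpha,\beta)$ defined, $[\alpha\beta]$ is the least ordinal $\ge\alpha$ occurring in the walk from $\beta$ to $\Delta(\alpha,\beta)$. It exists, as $\beta$ occurs. Otherwise $[\alpha\beta]=0$.

In the example above, if $\beta=\omega\cdot2+1$ and $\Delta(\alpha,\beta)=5$, then $[\alpha\beta]=\omega$ for $\alpha=7$ and $[\alpha\beta]=\omega\cdot2$ for $\alpha=\omega+3$.

**Claim.** Let $A\subseteq\omega_1\times\omega_1$ be uncountable with injective projections. There is a club of $\delta<\omega_1$ for which there are $a,b\in A$ with $a(i)<\delta\le b(i)$ and $[a(i)\,b(i)]=\delta$ for $i=1,2$.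

*Proof of the Claim.* **Step 1: the club.** Recall that $H(\omega_2)$ is the collection of sets whose transitive closure has size at most $\aleph_1$. If $M\prec H(\omega_2)$ is countable, every countable $Z\in M$ is a subset of $M$: some surjection $\omega\to Z$ is in $M$, and $\omega\subseteq M$. In particular $M\cap\omega_1$ is a countable ordinal, and it is a limit ordinal. Let $\langle M_\xi:\xi<\omega_1\rangle$ be a continuous $\in$-chain of such $M$, all containing $A$, $\langle e_\alpha\rangle$, $\langle C_\alpha\rangle$. Since $M_\xi\in M_{\xi+1}$, the ordinals $M_\xi\cap\omega_1$ increase strictly, and they are continuous in $\xi$. So they form a club. Fix $M$ in the chain and let $\delta=M\cap\omega_1$. By injectivity of the projections only countably many elements of $A$ have a coordinate below $\delta$. So we may fix $b\in A$ with $b(1),b(2)\ge\delta$.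

**Step 2: walks from $b(i)$ pass through $\delta$.** Fix $i$ and let $b(i)=\beta_0>\dots>\beta_k=\delta$ be the walk from $b(i)$ to $\delta$ (with $k=0$ if $b(i)=\delta$). For $j<k$ we have $\beta_j>\delta$, so $C_{\beta_j}\cap\delta$ is finite: $C_{\beta_j}$ is a singleton, or is cofinal in $\beta_j$ of type $\omega$. So there is $\gamma_i<\delta$ above all elements of $\bigcup_{j<k}C_{\beta_j}\cap\delta$. If $\gamma_i\le\gamma<\delta$, then $\min(C_{\beta_j}\setminus\gamma)=\min(C_{\beta_j}\setminus\delta)=\beta_{j+1}$ for $j<k$. So the walk from $b(i)$ to $\gamma$ begins with $\beta_0,\dots,\beta_k=\delta$, and its next term is $\min(C_\delta\setminus\gamma)<\delta$. Therefore: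
$$\text{if }\alpha<\delta,\ \Delta(\alpha,b(i))=\gamma\in[\gamma_i,\delta)\text{ and }\alpha>\min(C_\delta\setminus\gamma),\text{ then }[\alpha\,b(i)]=\delta.\tag{5}$$

**Step 3: what we need from the trees.** Let $\gamma^*=\max(\gamma_1,\gamma_2)$. By (5) we want $a\in A\cap M$ such that $e_{a(i)}$ and $e_{b(i)}$ agree below $\gamma^*$ and split at a point of $[\gamma^*,\delta)$, for $i=1$ and $i=2$ simultaneously; and $a(1),a(2)$ must be large below $\delta$. For $s,t\in T_\nu$ let
$$A(s,t)=\{a\in A:a(1),a(2)\ge\nu,\ s\subseteq e_{a(1)},\ t\subseteq e_{a(2)}\},\qquad U_\nu=\{(s,t)\in T_\nu\times T_\nu:A(s,t)\text{ is uncountable}\}.$$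
For $\nu<\delta$ the countable set $T_\nu$ is in $M$, so $T_\nu\subseteq M$. Put $s_\nu=e_{b(1)}{\restriction}\nu$ and $t_\nu=e_{b(2)}{\restriction}\nu$.

**Step 4: for $\nu<\delta$, $(s_\nu,t_\nu)\in U_\nu$.** We have $A(s_\nu,t_\nu)\in M$, because $s_\nu,t_\nu\in T_\nu\subseteq M$. If it were countable, it would be a subset of $M$. But it contains $b\notin M$.

**Step 5: splitting.** *If $(s,t)\in U_\nu$, there are $\nu'>\nu$ and two elements of $U_{\nu'}$ extending $(s,t)$ with different first coordinates; likewise for second coordinates. If $\nu<\delta$, then $\nu'$ can be taken $<\delta$.* For every $\mu\ge\nu$ all but countably many $a\in A(s,t)$ have both coordinates $\ge\mu$. As $T_\mu\times T_\mu$ is countable, $(s,t)$ has an extension in $U_\mu$. Also, for $\mu<\mu'$, restrictions to $\mu$ of elements of $U_{\mu'}$ lie in $U_\mu$. Suppose that for each $\mu\ge\nu$ all extensions of $(s,t)$ in $U_\mu$ had the same first coordinate $s^\mu$. Then $s^{\mu'}{\restriction}\mu=s^\mu$ for $\mu<\mu'$, and $\bigcup_\mu s^\mu:\omega_1\to\omega$ would be injective, which is impossible. So there is $\mu\geq\nu$ where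 the first coordinates differ, and $\mu\ne\nu$ because $(s,t)$ is its only extension in $U_\nu$. The second coordinate is treated in the same way. If $\nu<\delta$, then $s,t\in M$, and elementarity gives $\nu'\in M\cap\omega_1=\delta$.

**Step 6: leaving both branches of $b$.** *There are $\nu<\delta$ and $(s,t)\in U_\nu$ extending $(s_{\gamma^*},t_{\gamma^*})$ with $s\ne s_\nu$ and $t\ne t_\nu$.* By Step 4, $(s_{\gamma^*},t_{\gamma^*})\in U_{\gamma^*}$. By Step 5 for second coordinates there are $\mu\in(\gamma^*,\delta)$ and two extensions in $U_\mu$ with different second coordinates. One of them, $(s',t')$, has $t'\ne t_\mu$. By Step 5 for first coordinates, applied to $(s',t')$, there are $\nu\in(\mu,\delta)$ and $(s,t)\in U_\nu$ extending $(s',t')$ with $s\ne s_\nu$. Also $t\ne t_\nu$, since $t{\restriction}\mu=t'\ne t_\mu$.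

**Step 7: choosing $a$.** Let $\zeta_1$ and $\zeta_2$ be the least points where $s,s_\nu$, respectively $t,t_\nu$, differ. They lie in $[\gamma^*,\nu)$. For every $a\in A(s,t)$ we have $\Delta(a(i),b(i))=\zeta_i$. Let $\eta=\max_i\min(C_\delta\setminus\zeta_i)$; then $\eta<\delta$, so $\eta\in M$. The set $A(s,t)\in M$ is uncountable, and by injectivity only countably many of its elements have a coordinate $\le\eta$. By elementarity there is $a\in A(s,t)\cap M$ with $a(1),a(2)>\eta$. Since $a\in M$, we have $a(i)<\delta\le b(i)$. By (5), $[a(i)\,b(i)]=\delta$ for $i=1,2$. This proves the Claim.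

*Proof of Lemma 5.* It is a classical fact that $\omega_1$ can be partitioned into stationary sets $S_\gamma$ $(\gamma<\omega_1)$. For $\alpha<\beta$ let $c\{\alpha,\beta\}=\gamma$ iff $[\alpha\beta]\in S_\gamma$. Given $A$ as in $(P_{\omega_1})$ and $\gamma<\omega_1$, the club of the Claim contains some $\delta\in S_\gamma$. The corresponding $a,b$ are distinct, since $a(1)<b(1)$, and $c\{a(1),b(1)\}=c\{a(2),b(2)\}=\gamma$. $\square$

## From sentences about graphs to sentences about Boolean algebras

Again $\kappa=\aleph_\alpha$ is regular uncountable with $(P_\kappa)$ and $Q=Q^2_\alpha$.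

**Step 1: the translation.** For an $L(Q)$-formula $\varphi$ in the language $\{R\}$ define $\varphi^*$ in the language of BAs. Let $(x=y)^*$ be $x\sim y$ and $(xRy)^*$ be $\varepsilon(x,y)$. Let $*$ commute with connectives, and let
$$(\exists x\,\varphi)^*=\exists x\,(\delta(x)\wedge\varphi^*),\qquad(Qxy\,\varphi)^*=Qxy\,(\delta(x)\wedge\delta(y)\wedge x\not\sim y\wedge\varphi^*).$$
Let $\chi$ be the sentence: "$\delta$ is nonempty; on $\delta$, $\sim$ is an equivalence relation, $\varepsilon$ is symmetric and respects $\sim$; $\varepsilon(x,y)$ implies $x\not\sim y$".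

**Step 2: the translation is correct.** If a BA $B$ satisfies $\chi$, then $\Gamma_B=(\delta(B)/{\sim},\varepsilon/{\sim})$ is a graph. By induction on $\varphi$, for all $\bar x$ in $\delta(B)$:
$$B\models\varphi^*(\bar x)\iff\Gamma_B\models\varphi(\bar x/{\sim}).\tag{6}$$
Only the $Q$-step needs a word. If $\Gamma_B$ has a witness set of $\kappa$ classes, choose one representative of each; these are pairwise inequivalent and witness $(Qxy\,\varphi)^*$ by the induction hypothesis. Conversely, a witness set for $(Qxy\,\varphi)^*$ consists of $\kappa$ pairwise inequivalent elements of $\delta(B)$. It maps injectively to $\Gamma_B$, and its image is a witness set there.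

**Step 3: every graph of size at most $\kappa$ occurs.** For a graph $\Gamma$ with $|V|\le\kappa$, Lemmas 3 and 4 show that $B_\Gamma\models\chi$ and that $x\mapsto i$, where $h(x)=\{i\}$, induces an isomorphism $\Gamma_{B_\Gamma}\cong\Gamma$.

**Step 4: Löwenheim–Skolem.** This reduces arbitrary graphs to graphs of size at most $\kappa$. *Every structure $N$ in a countable language has an $L(Q)$-elementary substructure $N_0$ of size $\le\kappa$.* Start with a nonempty set of size $\le\kappa$. In $\omega$ steps close it under witnesses for true $\exists$-formulas and under chosen witness sets of size $\kappa$ for true $Q$-formulas, with parameters already obtained. There are at most $\kappa$ formulas with parameters at each step, and each adds at most $\kappa$ elements. Elementarity follows by induction on formulas. For $\exists$ it is the usual argument. If $N\models Qxy\,\varphi(x,y,\bar a)$, the chosen witness set lies in $N_0$ and works there by the induction hypothesis. If $N_0\models Qxy\,\varphi(x,y,\bar a)$, a witness set in $N_0$ is also one in $N$.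

**Proposition 6.** For every $L(Q)$-sentence $\sigma$ in $\{R\}$: $\sigma\in\mathrm{Val}_{gr}(Q)$ iff $(\chi\to\sigma^*)\in\mathrm{Th}_Q(\mathrm{BA})$.

*Proof.* Suppose $\sigma$ holds in all graphs, and let $B\models\chi$. Then $\Gamma_B\models\sigma$, so $B\models\sigma^*$ by (6). Suppose $\sigma$ fails in some graph. By Step 4 it fails in a graph $\Gamma$ of size $\le\kappa$. By Step 3 and (6), $B_\Gamma\models\chi\wedge\neg\sigma^*$. $\square$

The last step passes from graphs to arbitrary finite relational languages.

**Lemma 7.** For every finite relational $\tau$, $\mathrm{Val}_\tau(Q)\le_m\mathrm{Val}_{gr}(Q)$. The same holds for the first-order parts.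

*Proof.* **Step 1: a graph from a structure.** Let $N$ be a $\tau$-structure with relations $R_1,\dots,R_l$ of arities $r_1,\dots,r_l\ge1$. Fix distinct integers $m(j,p)\ge3$ for $1\le j\le l$, $1\le p\le r_j$. Each $v\in N$ is a vertex with $2$ pendant leaves attached. For each $(v_1,\dots,v_{r_j})\in R_j$ add new vertices $q_1,\dots,q_{r_j}$ with edges $q_pv_p$ for $p\le r_j$ and $q_pq_{p+1}$ for $p<r_j$, and attach $m(j,p)$ leaves to $q_p$. For instance, if $\tau$ has one binary relation with $m(1,1)=3$ and $m(1,2)=4$, then $(v,w)\in R_1$ becomes a path $v,q_1,q_2,w$ whose inner vertices carry $3$ and $4$ leaves.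

**Step 2: recovering the structure.** The vertices of degree $1$ are exactly the attached leaves. Let $\delta'(x)$ say "$x$ has exactly two neighbors of degree $1$". This defines $N$: elements of $N$ have exactly two such neighbors, the vertices $q_p$ have at least three, and leaves have none. Let $R'_j(x_1,\dots,x_{r_j})$ say: there are $y_1,\dots,y_{r_j}$ such that each $y_p$ has exactly $m(j,p)$ neighbors of degree $1$, $y_p$ is adjacent to $x_p$, and $y_p$ is adjacent to $y_{p+1}$ for $p<r_j$. On $\delta'$ this defines $R_j$. A tuple in $R_j$ clearly satisfies it. Conversely, since the numbers $m(j,p)$ are distinct and at least $3$, $y_1$ is the $q_1$ of some tuple of $R_j$. Inductively, $y_{p+1}$ is adjacent to the $q_p$ of this tuple and has $m(j,p+1)$ leaves, so it is the $q_{p+1}$ of the same tuple. The only neighbor of $q_p$ satisfying $\delta'$ is $v_p$, so $x_p=v_p$.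

**Step 3: the reduction.** Let $\sigma'$ be $\sigma$ with all $R_j$ replaced by $R'_j$ and all quantifiers, including $Q$, relativized to $\delta'$; so $Qxy\,\varphi$ becomes $Qxy\,(\delta'(x)\wedge\delta'(y)\wedge\varphi')$. Then $\sigma\in\mathrm{Val}_\tau(Q)$ iff $(\exists x\,\delta'(x)\to\sigma')\in\mathrm{Val}_{gr}(Q)$. Indeed, in a graph where $\delta'$ is nonempty, the set defined by $\delta'$ with the relations $R'_j$ is a $\tau$-structure that satisfies $\sigma$ iff the graph satisfies $\sigma'$. Conversely, if $\sigma$ fails in $N$, then the graph of $N$ satisfies $\exists x\,\delta'(x)\wedge\neg\sigma'$. If $\sigma$ is first-order, so is its translation. $\square$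

**Proof of Theorem A.** By Lemma 5, Proposition 6 and Lemma 7 apply with $\kappa=\omega_1$. For first-order sentences $\sigma$ of a finite relational language $\tau$ they give a computable map $\sigma\mapsto\hat\sigma$ such that $\sigma$ is logically valid iff $\hat\sigma\in\mathrm{Th}_{Q_1}(\mathrm{BA})$. By Church's theorem there is a finite relational $\tau$ for which first-order validity is undecidable. Hence $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is undecidable. Everything was done in ZFC, so it is not consistent with ZFC (if ZFC is consistent) that this theory is decidable. $\blacksquare$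

## Superatomic algebras, more variables, larger cardinals

**Definition (superatomic).** A BA is superatomic if each of its nontrivial quotients has an atom. For example, $FC(V)$ is superatomic: if an ideal omits some singleton, the image of that singleton is an atom of the quotient. An ideal containing all singletons contains all finite sets, so a nontrivial quotient by it is the two-element algebra. A nontrivial atomless algebra is not superatomic, being a quotient of itself.

**Proof of Theorem B(1).** **Step 1: the equivalence.** Proposition 6 and Lemma 7 give $\mathrm{Val}_\tau(Q)\le_m\mathrm{Th}_Q(\mathrm{BA})$ for each finite relational $\tau$, by a construction that is computable uniformly in $\tau$. Conversely, replace the Boolean operations by their graph relations, rewriting sentences accordingly, and let $\beta$ be the conjunction of the BA axioms in this language, including that the relations are graphs of functions. Then $\sigma\in\mathrm{Th}_Q(\mathrm{BA})$ iff $\beta\to\sigma$ is valid. So the two problems are many-one equivalent. $\Sigma^0_1$-hardness follows from the first-order part, because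 first-order validity is $\Sigma^0_1$-hard for a suitable finite relational $\tau$.

**Step 2: $B_\Gamma$ is superatomic of size $\kappa$.** We have $|\Omega|=\kappa$, so there are $\kappa$ many generators, and $|B_\Gamma|=\kappa$. Let $N$ be a proper ideal of $B=B_\Gamma$; we find an atom of $B/N$. If some singleton is not in $N$, its image is an atom. Otherwise $N$ contains all finite sets. If some $A\in\mathcal A$ is not in $N$, its image is an atom, because every $b\le A$ in $B$ is $=^*\emptyset$ or $=^*A$. Otherwise $N\supseteq J$, by (F3) and Lemma 2(a). Then $B/N$ is a nontrivial quotient of $B/J\cong FC(V)$, which is superatomic, so $B/N$ has an atom.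

**Step 3: other classes.** In Proposition 6, the forward direction holds for every BA, and the other direction uses only the algebras $B_\Gamma$. So the equivalence holds with BA replaced by any class of BAs containing all superatomic BAs of cardinality $\kappa$.

**Proof of Theorem B(2).** For $m\ge2$, $Q^2_\alpha xy\,\varphi(x,y)$ is equivalent to $Q^m_\alpha x_1\dots x_m\,\varphi(x_1,x_2)$ with the same witness sets $X$, since any two distinct elements of an infinite $X$ extend to $m$ distinct elements of $X$. So $L(Q^2_\alpha)$ embeds computably in $L(Q^m_\alpha)$. By part (1), $\mathrm{Th}_{Q^2_\alpha}(\mathrm{BA})$ is $\Sigma^0_1$-hard and hence undecidable, so the theory of BAs in $L(Q^m_\alpha)$ is undecidable too.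

**Proof of Theorem B(3).** For $\alpha=1$ use Lemma 5. Now let $\kappa=\mu^+$ with $\mu$ regular uncountable; we must verify $(P_\kappa)$.

**Step 1: a nonreflecting stationary set.** The set $E=\{\delta<\mu^+:\mathrm{cf}(\delta)=\mu\}$ is stationary in $\mu^+$: in any club, the supremum of the first $\mu$ elements is in the club and has cofinality $\mu$. It does not reflect. If $\gamma<\mu^+$ has uncountable cofinality, take a club in $\gamma$ of order type $\mathrm{cf}(\gamma)\le\mu$. Each of its limit points below $\gamma$ has cofinality less than $\mu$. So $E\cap\gamma$ is not stationary in $\gamma$.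

**Step 2: a cited colouring theorem.** By A. Rinot (*Complicated colorings*, Math. Res. Lett. 21 (2014); applied with the parameter $\aleph_0$, which is allowed because $\kappa>\aleph_1$), there is $c:[\kappa]^2\to\kappa$ such that for every family of $\kappa$ pairwise disjoint finite subsets of $\kappa$ and every $\gamma<\kappa$ there are members $a,b$ with $\sup a<\min b$ and $c\{\xi,\eta\}=\gamma$ for all $\xi\in a$, $\eta\in b$.

**Step 3: from disjoint families to matchings.** Let $A$ be as in $(P_\kappa)$. As the projections are injective, for each $a\in A$ the set $\{a(1),a(2)\}$ meets $\{b(1),b(2)\}$ for only finitely many $b\in A$. By Lemma 1 there is a subfamily of $A$ of size $\kappa$ for which these sets are pairwise disjoint. Apply the property of $c$ to them: for the given $\gamma$ there are distinct $a,b$ in the subfamily with $c\{a(p),b(q)\}=\gamma$ for all $p,q\in\{1,2\}$. In particular $c\{a(1),b(1)\}=c\{a(2),b(2)\}=\gamma$. So $(P_\kappa)$ holds. $\blacksquare$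

**Remark (upper bound under $\diamondsuit$).** By Magidor–Malitz (*Compact extensions of $L(Q)$*, Ann. Math. Logic 11 (1977)), $\diamondsuit_{\omega_1}$ implies that the valid sentences of the Malitz logic in the $\aleph_1$-interpretation form an r.e. set. With Theorem B(1), under $\diamondsuit_{\omega_1}$ the set $\mathrm{Th}_{Q_1}(\mathrm{BA})$ is many-one complete r.e. The lower bound, and with it undecidability, holds in ZFC.
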